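# The free spectrum of the Brandt monoid $B_2^1$ has logarithm of order $n^2\log n$

## 1. The growth theorem

**Theorem 1.** Let $B_2^1$ be the six-element Brandt monoid, and let $f_n^{\rm inv}, f_n^{\rm mon}, f_n^{\rm sg}$ be its free spectra in the signatures $(\cdot,{}^{-1},1)$, $(\cdot,1)$, $(\cdot)$. For every $n\ge 1$, with $m=\lceil n/2\rceil$,
$$(m!)^m\le f_n^{\rm sg}\le f_n^{\rm mon}\le f_n^{\rm inv}\le 2^{n^2+2n}(n+1)^{2n^2+n},\qquad f_n^{\rm mon}\le 2^{n^2+2n}(2n+1)^{n^2}. \tag{1}$$
Consequently $\log f_n=\Theta(n^2\log n)$ in all three signatures. More precisely, $\log f_n/(n^2\log n)$ has $\liminf\ge\frac14$ in all three signatures, $\limsup\le 2$ for inverse monoids, and $\limsup\le 1$ for monoids and semigroups.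

**Theorem 2.** For every $k\ge 2$ the Brandt monoid $B_k^1$ (the $k\times k$ matrix units together with $0$ and $1$) satisfies the same identities as $B_2^1$, in each of the three signatures. So Theorem 1 also holds for $B_k^1$.

Let us unpack this. The Brandt semigroup $B_2=\{e_{11},e_{12},e_{21},e_{22},0\}$ consists of the $2\times2$ matrix units and the zero matrix, so
$$e_{ij}e_{kl}=e_{il}\ \text{ if } j=k,\qquad e_{ij}e_{kl}=0\ \text{ if } j\ne k,$$
and $0$ is a zero element. Adjoining an identity $1$ gives $B_2^1$. It is an inverse monoid, meaning that each $a$ has a unique $a^{-1}$ with $aa^{-1}a=a$ and $a^{-1}aa^{-1}=a^{-1}$. Here $e_{12}^{-1}=e_{21}$, $e_{21}^{-1}=e_{12}$, and each of the idempotents $0,1,e_{11},e_{22}$ is its own inverse.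

A variety is *locally finite* if its finitely generated algebras are finite; the variety $\mathcal V(A)$ generated by a finite algebra $A$ is locally finite. The *free spectrum* $f_n(A)$ is the number of elements of the $n$-generated free algebra of $\mathcal V(A)$. Two terms in $n$ variables are equal in that free algebra exactly when they form an identity of $\mathcal V(A)$, hence exactly when they form an identity of $A$, that is, when they induce the same function $A^n\to A$. So

> $f_n(A)$ is the number of $n$-ary term operations of $A$.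

This is the form in which we use it: we count functions. In an inverse monoid $(uv)^{-1}=v^{-1}u^{-1}$, $(u^{-1})^{-1}=u$ and $1^{-1}=1$, so every term is equivalent to a word, possibly empty, over letters $x$ and formal inverses $x^{-1}$. Monoid terms are positive words (no inverses), and semigroup terms are nonempty positive words. Since every semigroup term is a monoid term and every monoid term is an inverse monoid term, $f_n^{\rm sg}\le f_n^{\rm mon}\le f_n^{\rm inv}$, which is the middle of (1).

The problem comes from the paper "On Free Spectra of a Class of Finite Inverse Monoids". It is known that $c\,n^2\le\log f_n^{\rm inv}\le C\,n^3$ for large $n$, with constants $c,C>0$, and the paper states as an open problem to determine the exact asymptotic behavior. Theorem 1 says that the order is $n^2\log n$. The argument does not determine the exact leading constant.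

## 2. One variable, and why order matters

Take $n=1$. If $x$ is sent to an idempotent, every nonempty word over $x,x^{-1}$ takes that idempotent as its value. If $x\mapsto e_{12}$, a nonempty word takes a value in $\{e_{12},e_{21},e_{11},e_{22},0\}$, and all five occur, for the words $x,\ x^{-1},\ xx^{-1},\ x^{-1}x,\ x^2$ respectively. The value at $x\mapsto e_{21}$ follows from the value at $e_{12}$, because exchanging the indices $1$ and $2$ is an automorphism of $B_2^1$. So there are five operations from nonempty words, and the empty word gives the constant $1$. Hence $f_1^{\rm inv}=6$. Among positive words only $1,x,x^2$ remain (all higher powers induce the same operation as $x^2$), so $f_1^{\rm mon}=3$ and $f_1^{\rm sg}=2$.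

With two letters, order becomes visible: under $x\mapsto e_{12}$, $y\mapsto e_{21}$ we get $xy\mapsto e_{11}$ and $yx\mapsto e_{22}$. More generally, write $W_\pi=a_{\pi(1)}\cdots a_{\pi(m)}$ for a permutation $\pi$ of $\{1,\dots,m\}$. Sending $a_i\mapsto e_{12}$, $a_j\mapsto e_{21}$ and all other letters to $1$ reveals which of $a_i,a_j$ comes first in $W_\pi$. So the $W_\pi$ give $m!$ operations. That is only $\log f_m\ge\log m!$, of order $m\log m$; we want about $m$ independent permutations inside one word.

The first try is to concatenate, $W_{\pi_1}W_{\pi_2}\cdots W_{\pi_m}$. This loses information already for $m=2$: **the words $xy^2x$ and $yx^2y$ induce the same operation on $B_2^1$.** Indeed, if $x$ or $y$ is sent to $0$, both values are $0$. If $x\mapsto1$ both are $y^2$, and if $y\mapsto1$ both are $x^2$. Now let both values be matrix units. If $x=e_{pq}$ with $p\ne q$, then $x^2=0$, so $yx^2y=0$. Also $xy^2x=0$, because either $y^2=0$, or $y=y^2=e_{ii}$ and $e_{pq}e_{ii}e_{pq}\ne0$ would need $q=i=p$. By symmetry both are $0$ when $y$ is not idempotent. If both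 are idempotent they commute, and both words have value $xy$.

What goes wrong is that the value after one block must be fed into the next: $e_{11}e_{22}=0$ destroys everything whenever two consecutive blocks order the pair differently. The remedy is to spend letters on connectors.

## 3. Connected blocks of permutations: the lower bound

**Step 1: the words.** This step sets up $(m!)^m$ candidates. Since $m=\lceil n/2\rceil$, we have $2m-1\le n$, so we may use letters $a_1,\dots,a_m,z_1,\dots,z_{m-1}$. For $\Pi=(\pi_1,\dots,\pi_m)\in S_m^m$ put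
$$w_\Pi=W_{\pi_1}z_1W_{\pi_2}z_2\cdots z_{m-1}W_{\pi_m},$$
a nonempty positive word.

**Step 2: an assignment adapted to $\Pi$ and a pair.** This step builds a test that $w_\Pi$ survives. Fix $i<j$. Let $\beta_k=1$ if $a_i$ precedes $a_j$ in $W_{\pi_k}$, and $\beta_k=2$ otherwise. Define $\varphi$ by
$$a_i\mapsto e_{12},\quad a_j\mapsto e_{21},\quad a_l\mapsto 1\ (l\ne i,j),\qquad z_k\mapsto\begin{cases}1&\text{if }\beta_k=\beta_{k+1},\\ e_{\beta_k\beta_{k+1}}&\text{otherwise.}\end{cases}$$
Because $e_{12}e_{21}=e_{11}$ and $e_{21}e_{12}=e_{22}$, we have $W_{\pi_k}(\varphi)=e_{\beta_k\beta_k}$. Each connector carries the index $\beta_k$ to $\beta_{k+1}$, so $w_\Pi(\varphi)=e_{\beta_1\beta_m}\neq0$.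

**Step 3: the test identifies the bits.** This step shows that another word with the same value has the same orders. Let $\Pi'$ be another tuple, with bits $\beta'_k$ for the same $i,j$. Then
$$w_{\Pi'}(\varphi)=e_{\beta'_1\beta'_1}\,\varphi(z_1)\,e_{\beta'_2\beta'_2}\cdots\varphi(z_{m-1})\,e_{\beta'_m\beta'_m}.$$
Suppose this equals $e_{\beta_1\beta_m}$. It is nonzero and its first index is $\beta_1'$, so $\beta'_1=\beta_1$. Suppose inductively that $\beta'_k=\beta_k$. If $\varphi(z_k)=1$, then $e_{\beta'_k\beta'_k}e_{\beta'_{k+1}\beta'_{k+1}}\ne0$ forces $\beta'_{k+1}=\beta'_k=\beta_k=\beta_{k+1}$. If $\varphi(z_k)=e_{\beta_k\beta_{k+1}}$, then nonzeroness of the next product forces $\beta'_{k+1}=\beta_{k+1}$. So $\beta'=\beta$.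

**Step 4: conclusion.** If $w_\Pi$ and $w_{\Pi'}$ induce the same operation, Step 3 applies to every pair $i<j$, so $a_i$ and $a_j$ occur in the same order in $W_{\pi_k}$ and $W_{\pi'_k}$ for all $i<j$ and all $k$. Hence $\Pi=\Pi'$, and $f_n^{\rm sg}\ge (m!)^m$. Since $m!\ge(m/e)^m$ and $m\ge n/2$, for $n\ge 2e$ we get
$$\ln f_n^{\rm sg}\ \ge\ m^2\ln\frac me\ \ge\ \frac{n^2}{4}\ln\frac{n}{2e}. \tag{2}$$

For $n=3$, $m=2$, one can see it all. Under $a_1\mapsto e_{12},\ a_2\mapsto e_{21},\ z\mapsto c$, the words $a_1a_2za_1a_2$, $a_1a_2za_2a_1$, $a_2a_1za_1a_2$, $a_2a_1za_2a_1$ become $e_{11}ce_{11}$, $e_{11}ce_{22}$, $e_{22}ce_{11}$, $e_{22}ce_{22}$. For $c=1$ the values are $e_{11},0,0,e_{22}$; for $c=e_{12}$ they are $0,e_{12},0,0$; for $c=e_{21}$ they are $0,0,e_{21},0$. The four words are pairwise separated.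

## 4. Words as walks on two states

For the upper bound we must show that a word operation is determined by little data. The first move is to turn evaluation into arithmetic.

Let $B_2^1$ act on the right on the states $\{0,1\}$ by partial injections: the element $1$ is the identity map, the element $0$ is the empty map, and $e_{ij}$ sends state $i-1$ to state $j-1$ and is undefined elsewhere. Composition matches the product, the inverse element is the inverse partial map, and the six maps are different, so the action is faithful. Given a word $w$ and an assignment $\varphi$, the *run* of $w$ under $\varphi$ starts in state $0$ and applies the letters of $w$ from left to right. It *fails* if some step is undefined; otherwise it *succeeds* and has a final state.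

The *content* of $w$ is the set $X$ of letters $x$ such that $x$ or $x^{-1}$ occurs in $w$.

**Reduction.** *The operation of $w$ determines its content. If $w,w'$ have the same content $X$, and for every $\varphi:X\to\{1,e_{11},e_{12},e_{21},e_{22}\}$ the runs of $w$ and $w'$ both fail or both succeed with the same final state, then $w$ and $w'$ induce the same operation.*

*Proof.* Send one letter $x$ to $0$ and all others to $1$: the value is $0$ if $x$ is in the content and $1$ otherwise. This gives the first claim. For the second, letters outside $X$ are irrelevant, and if some letter of $X$ is sent to $0$, both values are $0$. For the remaining assignments, $w(\varphi)$ is known once we know where it sends states $0$ and $1$. The map $\theta:e_{ij}\mapsto e_{3-i,3-j}$, fixing $0$ and $1$, is the automorphism that exchanges the two states, and it commutes with term operations. So $w(\varphi)$ sends state $1$ to state $s$ if and only if $w(\theta\varphi)$ sends state $0$ to state $1-s$. Thus runs from state $0$, over all $\varphi$, suffice. $\square$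

From now on fix $X$ with $k=|X|$, consider words $w=\ell_1\cdots\ell_L$ of content exactly $X$, with $\ell_t\in\{x_t,x_t^{-1}\}$, and assignments $\varphi:X\to\{1,e_{11},e_{12},e_{21},e_{22}\}$.

**Notation for an assignment.** Let $S=\{x\in X:\varphi(x)\ne1\}$. For $x\in S$ let $\varphi(x)$ map state $x^-$ to state $x^+$. Let $d=d(\varphi)\in\{-1,0,1\}^X$ have $d_x=x^+-x^-$ for $x\in S$ and $d_x=0$ for $x\notin S$. So $d_x=1$ means $\varphi(x)=e_{12}$, $d_x=-1$ means $\varphi(x)=e_{21}$, and $d_x=0$ means that $\varphi(x)$ is $1$, $e_{11}$ or $e_{22}$.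

**Notation for a word.** Let $v_t\in\mathbb Z^X$ be the vector of exponent sums of $\ell_1\cdots\ell_t$, so $v_0=0$, and let $\mathbf 1_x$ be the unit vector of $x$. Put
$$u_t=v_{t-1}\ \text{ if }\ell_t=x_t,\qquad u_t=v_t=v_{t-1}-\mathbf 1_{x_t}\ \text{ if }\ell_t=x_t^{-1}.$$
In both cases $u_t\in\{v_{t-1},v_t\}$. For $x\in X$ let $\tau_x=u_t$, where $t$ is the first index with $x_t=x$.

The vector $u_t$ records the end of the step at which the *source* $x^-$ of the letter should be: before the step for $x$, after it for $x^{-1}$. Write $d\cdot v$ for the standard inner product.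

**Lemma 3.** *The run of $w$ under $\varphi$ succeeds if and only if $d\cdot u_t=x_t^-$ for all $t$ with $x_t\in S$. In that case the state after $t$ letters is $d\cdot v_t$ for every $t$. In particular $d\cdot v_t\in\{0,1\}$, and the final state is $d\cdot v_L$.*

*Proof.* Induct on $t$. Before any letter the state is $0=d\cdot v_0$. Assume the state after $t-1$ letters is $d\cdot v_{t-1}$. If $x_t\notin S$, the state does not change, and $d\cdot v_t=d\cdot v_{t-1}$ because $d_{x_t}=0$. If $\ell_t=x\in S$, the step is defined iff $d\cdot v_{t-1}=x^-$, that is, $d\cdot u_t=x^-$, and the new state is $x^+=x^-+d_x=d\cdot v_t$. If $\ell_t=x^{-1}$ with $x\in S$, the step is defined iff $d\cdot v_{t-1}=x^+$, that is, $d\cdot u_t=x^+-d_x=x^-$, and the new state is $x^-=d\cdot u_t=d\cdot v_t$. $\square$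

## 5. The vectors that a word admits

Next we separate the linear part of an assignment, namely $d$, from the choice of idempotents. If $d_x\neq0$, the source of $x$ is forced: put $\delta(1)=0$ and $\delta(-1)=1$, so that $x^-=\delta(d_x)$. If $d_x=0$ and we want $\varphi(x)\in\{e_{11},e_{22}\}$, we need the run to be in the same state at all occurrences of $x$. This motivates two sets.

**Definition.**
$$E(w)=\{d\in\{-1,0,1\}^X:\ d\cdot u_t=\delta(d_{x_t})\text{ for all }t\text{ with }d_{x_t}\ne0\},$$
$$E_x(w)=\{d\in E(w):\ d\cdot u_t=d\cdot\tau_x\text{ for all }t\text{ with }x_t=x\}\qquad(x\in X).$$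

Two facts will be used constantly. For $d\in E(w)$:
$$d\cdot v_t,\ d\cdot u_t,\ d\cdot\tau_x\in\{0,1\}\quad\text{for all }t\text{ and all }x\in X; \tag{3}$$
$$\text{if } d_x\ne0,\ \text{ then } d\in E_x(w)\ \text{ and }\ d\cdot\tau_x=\delta(d_x). \tag{4}$$
For (3), apply Lemma 3 to the assignment $x\mapsto e_{12},e_{21},1$ according to $d_x=1,-1,0$. Membership in $E(w)$ is exactly its success criterion, so $d\cdot v_t\in\{0,1\}$ for all $t$. Then $d\cdot u_t\in\{0,1\}$ as $u_t\in\{v_{t-1},v_t\}$, and $\tau_x$ is one of the $u_t$. For (4), all $d\cdot u_t$ with $x_t=x$ equal $\delta(d_x)$, in particular the first.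

**Lemma 4.** *The run of $w$ under $\varphi$ succeeds if and only if for every $x\in S$ we have $d\in E_x(w)$ and $d\cdot\tau_x=x^-$. The final state is then $d\cdot v_L$.*

*Proof.* If $S=\emptyset$, the condition is empty, the run succeeds, and the final state is $0=d\cdot v_L$. Let $S\ne\emptyset$. If the run succeeds, Lemma 3 gives $d\cdot u_t=x^-$ whenever $x_t=x\in S$. If $d_x\ne0$, then $x\in S$ and $x^-=\delta(d_x)$, so $d\in E(w)$. For each $x\in S$ the numbers $d\cdot u_t$ with $x_t=x$ all equal $x^-$, so $d\in E_x(w)$ and $d\cdot\tau_x=x^-$. Conversely, under the stated condition, $d\cdot u_t=d\cdot\tau_x=x^-$ whenever $x_t=x\in S$, and Lemma 3 applies. $\square$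

**Example.** Let $w=xyx^{-1}$, with vectors written as ($x$-entry, $y$-entry). Then $v_0,\dots,v_3$ are $(0,0),(1,0),(1,1),(0,1)$, and
$$u_1=(0,0)=\tau_x,\qquad u_2=(1,0)=\tau_y,\qquad u_3=(0,1).$$
If $d_x\ne0$, we need $d\cdot u_1=0=\delta(d_x)$, so $d_x=1$, and $d\cdot u_3=d_y=0$. If $d_y\neq0$, we need $d_x=\delta(d_y)$; by the previous sentence $d_x=0$ here, so $d_y=1$. Hence $E(w)=\{(0,0),(1,0),(0,1)\}$. The condition for $E_x(w)$ is $d_y=0$, so $E_x(w)=\{(0,0),(1,0)\}$, while $E_y(w)=E(w)$. Now test Lemma 4. With $x\mapsto e_{12}$, $y\mapsto e_{22}$ we have $d=(1,0)$, which lies in $E_x(w)$ and $E_y(w)$, with $d\cdot\tau_x=0=x^-$ and $d\cdot\tau_y=1=y^-$. The run is $0\to1\to1\to0$, ending at $d\cdot v_3=0$. With $x\mapsto e_{11}$, $y\mapsto e_{12}$ we have $d=(0,1)\notin E_x(w)$; the run is $0\to0\to1$ and then fails at $e_{11}$.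

## 6. One basis per letter: a cubic count

By Lemma 4 the operation of $w$ is determined by $X$, the sets $E_x(w)$, the numbers $d\cdot\tau_x$ for $d\in E_x(w)$, and the numbers $d\cdot v_L$. The vectors $\tau_x,v_L$ may have large entries when $w$ is long, but by (3) the inner products with $d\in E(w)$ lie in $\{0,1\}$, so **parities suffice**: $\tau_x\bmod2$ and $v_L\bmod 2$ determine them.

It remains to store the sets $E_x(w)$, which could have exponentially many elements. The conditions $d\cdot(u_t-\tau_x)=0$ are linear in $d$, so it is sensible to store a basis. For every word $w$ and every $x\in X$ choose, once and for all, a set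
$$B_x=B_x(w)\subseteq E_x(w)\quad\text{that is a basis of }\operatorname{span}_{\mathbb Q}E_x(w).$$
Suppose $w,w'$ have the same content, the same parities, and $B_x(w)=B_x(w')$ for all $x$. Take a vector $d\in E_y(w')$ and watch it while reading $w$. At an occurrence $t$ of $y$ in $w$, each $b\in B_y(w')=B_y(w)\subseteq E_y(w)$ satisfies $b\cdot u_t=b\cdot\tau_y$; by linearity so does $d$. This is the heart of a proof that the two words induce the same operation (the rest is an induction that Section 7 carries out in full, for a shorter code that is determined by this one; so the claim will be proved there).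

What does this cost? A basis consists of at most $k$ vectors from $\{-1,0,1\}^k$, so there are at most $3^{k^2}$ choices for each letter, and $3^{k^3}$ for all letters. With the parities and the $2^n$ possible contents this gives $\log f_n^{\rm inv}=O(n^3)$, the upper end of the known interval. The count stops there for a visible reason: storing $k$ vectors of length $k$ for each of $k$ letters costs a constant times $k^3$. To get down to $k^2\log k$, we can afford for each letter only a bounded number of vectors in $\mathbb Z^k$ with entries of size $O(k)$.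

**The way through.** Store the *sum* of the basis vectors, with suitable signs, in place of the basis. In general a sum says little about its summands. Here it says everything, because the deviations are one-sided. If, for $d\in E(w')$, we know during the reading of $w$ that $d\cdot u_t$ and $d\cdot\tau_y$ are both in $\{0,1\}$, then $d\cdot(u_t-\tau_y)$ is in $\{0,1\}$ when $d\cdot\tau_y=0$ and in $\{-1,0\}$ when $d\cdot\tau_y=1$. After multiplication by the sign $1-2(d\cdot\tau_y)$ the deviation is never negative, and nonnegative numbers with sum $0$ are all $0$.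

One complication remains. At an inverse letter $y^{-1}$ we know in advance only that $d\cdot v_{t-1}\in\{0,1\}$, whereas $u_t=v_{t-1}-\mathbf 1_y$. If $d_y\neq0$, the available estimate turns out to have the opposite sign, and then a deviation $+1$ from a vector with $d_y=0$ could cancel a deviation $-1$ from a vector with $d_y\ne0$. So we keep two sums, one for basis vectors with $b_y=0$ and one for those with $b_y\ne0$.

## 7. Signed sums determine the operation

**Definition.** Let $B_x^0=\{b\in B_x:b_x=0\}$ and $B_x^1=\{b\in B_x:b_x\ne0\}$. For $b\in E(w)$ put $\varepsilon_x(b)=1-2(b\cdot\tau_x)$, which is $1$ or $-1$ by (3). Put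
$$\sigma_x^i=\sum_{b\in B_x^i}\varepsilon_x(b)\,b\in\mathbb Z^X\quad(i=0,1),\qquad \sigma_x=\sigma_x^0+\sigma_x^1,$$
$$\mathrm{Code}(w)=\bigl(X;\ v_L\bmod2;\ (\tau_x\bmod2)_{x\in X};\ (\sigma_x^0,\sigma_x^1)_{x\in X}\bigr),$$
$$\mathrm{Code}^+(w)=\bigl(X;\ v_L\bmod2;\ (\tau_x\bmod2)_{x\in X};\ (\sigma_x)_{x\in X}\bigr).$$

In the example $w=xyx^{-1}$ the bases are $B_x=\{(1,0)\}$ and $B_y=\{(1,0),(0,1)\}$. Since $(1,0)\cdot\tau_x=0$, we get $\sigma_x^0=(0,0)$ and $\sigma_x^1=(1,0)$. Since $(1,0)\cdot\tau_y=1$ and $(0,1)\cdot\tau_y=0$, we get $\sigma_y^0=(-1,0)$ and $\sigma_y^1=(0,1)$.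

The code of Section 6 determines this one: $\varepsilon_x(b)$ depends only on $b\cdot\tau_x\in\{0,1\}$, hence on $b$ and $\tau_x\bmod2$.

**Proposition 5.** *(i) If $\mathrm{Code}(w)=\mathrm{Code}(w')$, then $w$ and $w'$ induce the same operation on $B_2^1$. (ii) If $w,w'$ are positive words and $\mathrm{Code}^+(w)=\mathrm{Code}^+(w')$, then $w$ and $w'$ induce the same operation on $B_2^1$.*

*Proof of (i).* Primes denote data of $w'$. The plan is to read $w$, letter by letter, while watching the vectors $d$ admitted by $w'$, and to show that $w$ admits them too.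

**Step 1: the claims of the induction.** For $t=0,\dots,L$ we prove:

* $(a_t)$: $d\cdot v_t\in\{0,1\}$ for all $d\in E(w')$;
* $(b_t)$, for $t\ge1$ and $y=x_t$: $d\cdot u_t=\delta(d_y)$ for all $d\in E(w')$ with $d_y\ne0$;
* $(c_t)$, for $t\ge1$ and $y=x_t$: $d\cdot u_t=d\cdot\tau_y$ for all $d\in E_y(w')$.

Note the mixture: $v_t,u_t,\tau_y$ belong to $w$, and $d$ is taken from $w'$. Claim $(a_0)$ holds as $v_0=0$. Let $t\ge1$, assume the claims for all smaller indices, and put $y=x_t$, $v=v_{t-1}$.

**Step 2: $(a_t)$ follows from $(a_{t-1})$ and $(b_t)$.** This step disposes of the first claim. Let $d\in E(w')$. If $d_y=0$, then $d\cdot v_t=d\cdot v\in\{0,1\}$. If $d_y\ne0$ and $\ell_t=y$, then $d\cdot v_t=d\cdot u_t+d_y=\delta(d_y)+d_y$, which is $1$ for $d_y=1$ and $0$ for $d_y=-1$. If $d_y\ne0$ and $\ell_t=y^{-1}$, then $d\cdot v_t=d\cdot u_t=\delta(d_y)\in\{0,1\}$. It remains to prove $(b_t)$ and $(c_t)$.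

**Step 3: the first occurrence of $y$.** This step uses the parity of $\tau_y$. Suppose $t$ is the first index with $x_t=y$. Then $u_t=\tau_y$, and $(c_t)$ is trivial. For $(b_t)$ let $d\in E(w')$ with $d_y\ne0$. Since $w'$ has the same content, $\tau'_y$ exists, and (4) for $w'$ gives $d\cdot\tau'_y=\delta(d_y)$. From $\tau_y\equiv\tau_y'\pmod 2$,
$$d\cdot u_t=d\cdot\tau_y\equiv\delta(d_y)\pmod2 .$$
By $(a_{t-1})$, $d\cdot v\in\{0,1\}$. If $\ell_t=y$, then $d\cdot u_t=d\cdot v\in\{0,1\}$, and the congruence gives $d\cdot u_t=\delta(d_y)$. If $\ell_t=y^{-1}$, then $d\cdot u_t=d\cdot v-d_y$. For $d_y=1$ this lies in $\{-1,0\}$ and is even, so it is $0=\delta(1)$. For $d_y=-1$ it lies in $\{1,2\}$ and is odd, so it is $1=\delta(-1)$. This proves $(b_t)$.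

From here on suppose that $t$ is not the first occurrence, so $\tau_y=u_s$ with $s<t$ and $x_s=y$.

**Step 4: $\tau_y$ and $\tau'_y$ agree on $E(w')$.** This step makes the signs of the two words comparable. For $d\in E(w')$, claims $(a_{s-1})$ and $(a_s)$ give $d\cdot\tau_y\in\{0,1\}$, since $u_s\in\{v_{s-1},v_s\}$. By (3) for $w'$, also $d\cdot\tau_y'\in\{0,1\}$. The two numbers are congruent mod $2$, so
$$d\cdot\tau_y=d\cdot\tau'_y\qquad\text{for all }d\in E(w'). \tag{5}$$

**Step 5: the signed deviations have constant sign on each class.** For $b\in B'_y$ put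
$$\eta_b=\varepsilon'_y(b)\;b\cdot(u_t-\tau_y),\qquad\text{where }\ \varepsilon'_y(b)=1-2(b\cdot\tau'_y)=1-2(b\cdot\tau_y)\ \text{ by (5)}.$$

Suppose first that $\ell_t=y$ or $b_y=0$. Then $b\cdot u_t=b\cdot v$, which is in $\{0,1\}$ by $(a_{t-1})$. If $b\cdot\tau_y=0$, then $\eta_b=b\cdot u_t$; if $b\cdot\tau_y=1$, then $\eta_b=-(b\cdot u_t-1)=1-b\cdot u_t$. In both cases $\eta_b\in\{0,1\}$.

Suppose now that $\ell_t=y^{-1}$ and $b_y\ne0$. Then $b\cdot u_t=b\cdot v-b_y$, and $b\cdot\tau_y=b\cdot\tau'_y=\delta(b_y)$ by (5) and (4). If $b_y=1$, then $b\cdot\tau_y=0$ and $\eta_b=b\cdot v-1\in\{-1,0\}$. If $b_y=-1$, then $b\cdot\tau_y=1$ and $\eta_b=-(b\cdot v+1-1)=-b\cdot v\in\{-1,0\}$.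

So all $\eta_b$ with $b\in B_y'^{\,0}$ are $\ge0$. Those with $b\in B_y'^{\,1}$ are all $\ge0$ if $\ell_t=y$, and all $\le0$ if $\ell_t=y^{-1}$.

**Step 6: the sums vanish, hence every deviation vanishes.** This is where the code is used. For $i\in\{0,1\}$,
$$\sum_{b\in B_y'^{\,i}}\eta_b=\sigma_y'^{\,i}\cdot(u_t-\tau_y)=\sigma_y^{i}\cdot(u_t-\tau_y)=\sum_{b\in B_y^i}\varepsilon_y(b)\;b\cdot(u_t-\tau_y)=0. \tag{6}$$
The first equality is the definition of $\sigma_y'^{\,i}$, the second is equality of codes, and the last holds because each $b\in B_y^i$ lies in $E_y(w)$ and $t$ is an occurrence of $y$ in $w$. The bases $B_y$ and $B_y'$ may be different; only their signed sums have to agree. By Step 5 the summands on the left have the same weak sign, so all $\eta_b=0$, that is, $b\cdot u_t=b\cdot\tau_y$ for all $b\in B'_y$.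

**Step 7: $(c_t)$ and $(b_t)$.** This step passes from the basis to all vectors. Since $B'_y$ spans $E_y(w')$, linearity gives $d\cdot u_t=d\cdot\tau_y$ for all $d\in E_y(w')$, which is $(c_t)$. If $d\in E(w')$ and $d_y\ne0$, then $d\in E_y(w')$ by (4), and $d\cdot u_t=d\cdot\tau_y=d\cdot\tau_y'=\delta(d_y)$ by $(c_t)$, (5) and (4). This is $(b_t)$, and the induction is complete.

**Step 8: the two words have the same runs.** By all the $(b_t)$, $E(w')\subseteq E(w)$. With all the $(c_t)$, $E_x(w')\subseteq E_x(w)$ for every $x\in X$. The hypothesis is symmetric in $w$ and $w'$, so $E(w)=E(w')$ and $E_x(w)=E_x(w')$. For $d$ in the common set $E(w)=E(w')$, the numbers $d\cdot\tau_x,\ d\cdot\tau'_x,\ d\cdot v_L,\ d\cdot v'_{L'}$ are all in $\{0,1\}$ by (3), so the congruences mod $2$ in the code give $d\cdot\tau_x=d\cdot\tau'_x$ and $d\cdot v_L=d\cdot v'_{L'}$. By Lemma 4, for every $\varphi:X\to\{1,e_{11},e_{12},e_{21},e_{22}\}$ the runs of $w$ and $w'$ both fail or both succeed with the same final state (if $S=\emptyset$, both succeed and end in state $0$). By the Reduction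 of Section 4 the words induce the same operation.

*Proof of (ii).* For positive words $\ell_t=y$ at every step. Steps 1–4, 7 and 8 do not involve the $\sigma$'s and remain as they are. In Step 5 only the first situation occurs, so $\eta_b\in\{0,1\}$ for all $b\in B'_y$. In Step 6 we sum over all of $B'_y$ and use $\sigma'_y=\sigma_y$:
$$\sum_{b\in B'_y}\eta_b=\sigma'_y\cdot(u_t-\tau_y)=\sigma_y\cdot(u_t-\tau_y)=\sum_{b\in B_y}\varepsilon_y(b)\;b\cdot(u_t-\tau_y)=0,$$
so all $\eta_b=0$. $\square$

## 8. Counting the codes

By Proposition 5 the number of operations is at most the number of codes.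

**Step 1: inverse monoids, fixed content.** Let $|X|=k$ and, for a letter $x$, let $k_i=|B_x^i|$, so $k_0+k_1\le k$. Basis vectors have entries in $\{-1,0,1\}$, so the entries of $\sigma_x^i$ lie in $[-k_i,k_i]$. For given $k_0$, using $k_1\le k-k_0$, the number of pairs $(\sigma_x^0,\sigma_x^1)$ is at most
$$\bigl((2k_0+1)(2(k-k_0)+1)\bigr)^k\le (k+1)^{2k},$$
by the inequality of arithmetic and geometric means, as the two factors have sum $2k+2$. There are at most $k+1$ values of $k_0$, and $2^k$ values of $\tau_x\bmod2$. So each letter has at most $2^k(k+1)^{2k+1}$ possibilities for $(\tau_x\bmod2,\sigma_x^0,\sigma_x^1)$. There are $k$ letters and $2^k$ values of $v_L\bmod2$, so the number of codes with content $X$ is at most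
$$2^k\cdot 2^{k^2}(k+1)^{2k^2+k}.$$

**Step 2: inverse monoids, all contents.** There are $2^n$ contents, each with $k\le n$, so
$$f_n^{\rm inv}\le 2^n\cdot 2^{n+n^2}(n+1)^{2n^2+n}=2^{n^2+2n}(n+1)^{2n^2+n}.$$

**Step 3: monoids.** For positive words use $\mathrm{Code}^+$. Since $|B_x|\le k$, we have $\sigma_x\in[-k,k]^X$, which leaves at most $(2k+1)^k$ values. So there are at most $2^k\bigl(2^k(2k+1)^k\bigr)^k$ codes with content $X$, and
$$f_n^{\rm mon}\le 2^n\cdot2^{n+n^2}(2n+1)^{n^2}=2^{n^2+2n}(2n+1)^{n^2}.$$

**Step 4: asymptotics.** Together with Section 3 this proves (1). For all $n\ge2e$,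
$$\frac{n^2}{4}\ln\frac n{2e}\ \le\ \ln f_n^{\rm sg}\ \le\ \ln f_n^{\rm mon}\ \le\ \ln f_n^{\rm inv}\ \le\ (2n^2+n)\ln(n+1)+(n^2+2n)\ln2,$$
and $\ln f_n^{\rm mon}\le n^2\ln(2n+1)+(n^2+2n)\ln2$. Dividing by $n^2\ln n$ and letting $n\to\infty$ gives $\liminf\ge\frac14$ in all three signatures, $\limsup\le2$ for inverse monoids, and $\limsup\le1$ for monoids and semigroups. In particular $\log f_n=\Theta(n^2\log n)$ in all three. This proves Theorem 1. $\blacksquare$

## 9. Larger matrix units: $B_k^1$ and $B_2^1$ have the same identities

Free spectra depend only on identities, so Theorem 2 reduces to its first sentence. Let $k\ge2$. The argument is the same in all three signatures.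

**Step 1: from $B_k^1$ to $B_2^1$.** The elements $0,1,e_{11},e_{12},e_{21},e_{22}$ form an inverse submonoid of $B_k^1$ that is a copy of $B_2^1$, so every identity of $B_k^1$ holds in $B_2^1$.

**Step 2: set-up for the converse.** Let $u\approx v$ hold in $B_2^1$. By the Reduction of Section 4, $u$ and $v$ have the same content. Suppose $u(\varphi)\ne v(\varphi)$ for some $\varphi$ into $B_k^1$. Not both values are $0$, so by symmetry let $u(\varphi)\ne0$. Then no letter of the common content is sent to $0$. If all these letters were sent to $1$, both values would be $1$, a contradiction. So some letter of the content is sent to a matrix unit, and $u(\varphi)=e_{pq}$ for some $p,q$.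

**Step 3: merging indices.** This step pushes the situation down to two states. For $\chi:\{1,\dots,k\}\to\{1,2\}$ let $\varphi_\chi$ be $\varphi$ followed by $e_{ij}\mapsto e_{\chi(i)\chi(j)}$, $1\mapsto1$, $0\mapsto0$. (This map is in general not a homomorphism, but it respects inverses, and it is all we need.) Let $B_k^1$ act on the states $\{1,\dots,k\}$, and $B_2^1$ on $\{1,2\}$, where $e_{ij}$ sends state $i$ to state $j$ and is undefined elsewhere. Reading $u$ under $\varphi$ from state $p$ passes through states $p=s_0,s_1,\dots,s_L=q$. Whenever a letter under $\varphi$ takes $s_{t-1}$ to $s_t$, under $\varphi_\chi$ it takes $\chi(s_{t-1})$ to $\chi(s_t)$. So $u(\varphi_\chi)$ takes $\chi(p)$ to $\chi(q)$. It is a product in $B_2^1$ with at least one factor that is a matrix unit, so it lies in $B_2$, and therefore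
$$u(\varphi_\chi)=e_{\chi(p)\chi(q)}. \tag{7}$$

**Step 4: $v(\varphi)\neq0$.** Since a letter of the content is sent to a matrix unit, $v(\varphi)=e_{p'q'}$ for some $p',q'$, with $(p',q')\ne(p,q)$. As in (7), $v(\varphi_\chi)=e_{\chi(p')\chi(q')}$. Choose $\chi$ with $\chi(p)\ne\chi(p')$ if $p\ne p'$, and with $\chi(q)\neq\chi(q')$ otherwise. Then $u(\varphi_\chi)\ne v(\varphi_\chi)$ in $B_2^1$, a contradiction.

**Step 5: $v(\varphi)=0$.** Read $v$ under $\varphi$ from state $p$. Since $v(\varphi)$ is the empty map, some step fails. At the first failing step the state is some $i$, while the letter requires a state $j\ne i$. Choose $\chi$ with $\chi(i)\ne\chi(j)$. Reading $v$ under $\varphi_\chi$ from $\chi(p)$ follows the $\chi$-images of the states up to this step, and fails there, because the state is $\chi(i)$ and the letter requires $\chi(j)$. Reading $u$ under $\varphi_\chi$ from $\chi(p)$ succeeds, by (7). So $u(\varphi_\chi)\ne v(\varphi_\chi)$, again a contradiction.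

Hence $u\approx v$ holds in $B_k^1$. This proves Theorem 2. $\blacksquare$
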